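# Discrete subsets of the square and the Lindelöf property

## 1. The successor ordinals in $\omega_1$

Give $\omega_1$ its order topology and let $D=\{\alpha+1:\alpha<\omega_1\}$. Each singleton $\{\alpha+1\}$ is open, so $D$ is a discrete space in the subspace topology. It is far from closed: every limit ordinal below $\omega_1$ is a limit of successors, so $\overline D=\omega_1\setminus\{0\}$.

How large is $\overline D$? A compact $K\subset\omega_1$ is covered by the open sets $[0,\alpha]$, $\alpha<\omega_1$, hence by finitely many of them, so $K$ is bounded. A countable union of bounded subsets of $\omega_1$ is bounded. So $\overline D$, being unbounded, is not a countable union of compact sets. On the other hand, $\omega_1$ is not Lindelöf, as the cover by the sets $[0,\alpha]$ shows. The failure of the Lindelöf property has produced a discrete set whose closure is too large.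

A second easy case behaves in the same way. A metrizable space that is not Lindelöf has an uncountable closed discrete subset $D$. Then $\overline D=D$, the compact subsets of $D$ are finite, and $\overline D$ is not $\sigma$-compact.

Is this a general phenomenon? Let us fix the words. All spaces are Tychonoff. A subset $D$ of a space $Y$ is *discrete* if it is a discrete space in the subspace topology; it need not be closed (in $\mathbb R$ the set $\{1/n:n\ge1\}$ is discrete, and its closure has the extra point $0$). A space is *$\sigma$-compact* if it is a countable union of compact subspaces. Consider the following condition on $X$, where closures are taken in $X\times X$: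

$$\overline D\ \text{ is } \sigma\text{-compact for every discrete } D\subset X\times X. \tag{$\ast$}$$

*Suppose $X$ satisfies $(\ast)$. Must $X$ be Lindelöf?* The problem comes from "Diagonals and discrete subsets of squares" (http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1301/burtka.pdf).

Two remarks put the condition in focus. First, if $D\subset X$ is discrete, then $D\times\{x_0\}$ is discrete in $X^2$, so $(\ast)$ also makes $\overline D\subset X$ $\sigma$-compact. But the square has many more discrete sets: if $\{x_i\}\subset X$ is discrete with distinct $x_i$, then $\{(x_i,a_i)\}$ is discrete for *any* choice of points $a_i$. For instance, in $[0,1]^2$ let $a_1,a_2,\dots$ list the rationals of $[0,1]$. The set $\{(1/n,a_n):n\geq 1\}$ is discrete, and its closure contains $\{0\}\times[0,1]$, because every interval contains $a_n$ for infinitely many $n$. A discrete set in the square can encode an arbitrary set in its second coordinate.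

Second, the converse implication fails, so $(\ast)$ is not a disguised form of the Lindelöf property. The space $X=\omega^\omega\times(\omega+1)$ is separable metrizable, hence Lindelöf. Let $\{d_n:n<\omega\}$ be dense in $\omega^\omega$ and $D=\{(d_n,n):n<\omega\}$. Then $D$ is discrete, since $\omega^\omega\times\{n\}$ is open. As $\omega^\omega$ has no isolated points, each of its nonempty open sets contains $d_n$ for infinitely many $n$, so $\overline D$ contains the closed set $\omega^\omega\times\{\omega\}$. This is a copy of $\omega^\omega$, in which compact sets are nowhere dense, so by Baire's theorem it is not $\sigma$-compact.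

## 2. Three theorems on condition $(\ast)$

Write $L(X)$ for the least infinite cardinal $\mu$ such that every open cover of $X$ has a subcover of size $\le\mu$, and $hL(X)$ for the supremum of $L(Y)$ over subspaces $Y\subset X$. If $hL(X)\le\mu$, then discrete subsets of $X$ have size $\le\mu$: cover a discrete set by open sets that isolate its points.

A space is *countably metacompact* if every countable open cover has a point-finite open refinement, that is, one in which each point lies in only finitely many members. For example, every countably compact space is, since a finite subcover is a point-finite refinement.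

The answer to the question is that **ZFC does not decide it**; for the consistency of "yes" we assume the consistency of a supercompact cardinal.

**Theorem 0 (ZFC).** Let $X$ satisfy $(\ast)$ and not be Lindelöf. Let $\kappa$ be the least size of an open cover of $X$ with no countable subcover. Then $\mathrm{cf}\,\kappa=\omega<\kappa$, and every $A\subset X$ with $|A|\le\kappa$ lies in a $\sigma$-compact subset of $X$. Hence $L(X)\ge\kappa\ge\aleph_\omega$ and $|X|>\kappa$, so $|X|\ge\aleph_{\omega+1}$. Moreover, $X$ is not countably metacompact.

**Theorem A.** Let $\kappa\ge2^\omega$ be singular with $\mathrm{cf}\,\kappa=\omega$, $\square_\kappa$ and $2^\kappa=\kappa^+$. Then there is a zero-dimensional Hausdorff non-Lindelöf space $X$ with $|X|=\kappa^+$ such that for every $1\le p<\omega$: $hL(X^p)\le\kappa$, and every subset of $X^p$ of size $\le\kappa$ lies in a closed $\sigma$-compact subset of $X^p$. In particular, $\overline D$ is $\sigma$-compact for every discrete $D\subset X^p$.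

Under $V=L$ the hypotheses hold for $\kappa=\aleph_\omega$ (Jensen), so under $V=L$ the answer is "no".

**Theorem B.** If ZFC + "there is a supercompact cardinal" is consistent, so is ZFC + "every $X$ with $(\ast)$ is Lindelöf".

The principle $\square_\kappa$ is recalled in Section 5, supercompactness in Section 12. By Theorem 0 the answer is "yes" in ZFC for countably metacompact $X$, for $X$ with $L(X)<\aleph_\omega$, and for $X$ with $|X|\le\aleph_\omega$.

## 3. Covers of uncountable cofinality, and what survives at cofinality $\omega$

We imitate the example $\omega_1$: from a bad cover, build a long discrete sequence that keeps escaping the cover. This proves Theorem 0, and it also shows where the imitation ends.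

Let $X$ satisfy $(\ast)$ and not be Lindelöf, let $\kappa$ be as in Theorem 0 (so $\kappa>\omega$), and let $\mathcal U=\{U_\alpha:\alpha<\kappa\}$ be an open cover with no countable subcover. By minimality of $\kappa$, every open cover of size $<\kappa$ has a countable subcover. Hence no subfamily of $\mathcal U$ of size $<\kappa$ covers $X$.

**Step 1: a discrete set of size $\kappa$.** The purpose is to find points $x_\alpha$ ($\alpha<\kappa$) with $x_\gamma\notin U_\alpha$ for $\alpha\le\gamma$ and $\{x_\alpha:\alpha<\kappa\}$ discrete. By recursion on $\alpha$ we choose a countable $\mathcal V_\alpha\subset\mathcal U$ and a point $x_\alpha$. At stage $\alpha$ the set $\{x_\beta:\beta<\alpha\}$ is discrete (shown in a moment), so its closure is $\sigma$-compact, hence covered by countably many members of $\mathcal U$. Let $\mathcal V_\alpha$ be countable with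
$$U_\alpha\in\mathcal V_\alpha,\qquad \overline{\{x_\beta:\beta<\alpha\}}\subset\bigcup\mathcal V_\alpha,\qquad\text{and put}\quad G_\alpha=\bigcup\bigcup_{\beta\le\alpha}\mathcal V_\beta .$$
The set $G_\alpha$ is a union of at most $|\alpha|+\omega<\kappa$ members of $\mathcal U$, so we can pick $x_\alpha\notin G_\alpha$.

We check that $\{x_\beta:\beta<\alpha\}$ is discrete for each $\alpha\le\kappa$. Let $\delta<\alpha$. Since $\overline{\{x_\beta:\beta<\delta\}}\subset G_\delta$ and $x_\delta\notin G_\delta$, the open set $X\setminus\overline{\{x_\beta:\beta<\delta\}}$ contains $x_\delta$ and no earlier point. If $\delta+1=\alpha$, this isolates $x_\delta$. If $\delta+1<\alpha$, then $\mathcal V_{\delta+1}$ is already defined and $x_\delta\in G_{\delta+1}$, while for $\delta<\gamma<\alpha$ we have $x_\gamma\notin G_\gamma\supset G_{\delta+1}$. So $G_{\delta+1}\setminus\overline{\{x_\beta:\beta<\delta\}}$ isolates $x_\delta$. In particular, the points $x_\alpha$ are distinct.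

**Step 2: $\mathrm{cf}\,\kappa=\omega$.** The purpose is to repeat the contradiction of Section 1 whenever possible. The set $\overline{\{x_\alpha:\alpha<\kappa\}}$ is $\sigma$-compact, so it is covered by a countable $\mathcal V\subset\mathcal U$. If $\mathrm{cf}\,\kappa>\omega$, then $\mathcal V\subset\{U_\alpha:\alpha<\gamma\}$ for some $\gamma<\kappa$. But $x_\gamma\notin U_\alpha$ for all $\alpha\le\gamma$, a contradiction. So $\mathrm{cf}\,\kappa=\omega$, and since $\kappa$ is uncountable, $\kappa\ge\aleph_\omega$.

So covers of size $\aleph_1,\aleph_2,\dots$ are handled exactly like $\omega_1$. At cofinality $\omega$ this stops for one precise reason: a countable $\mathcal V$ may contain $U_\alpha$ for cofinally many $\alpha$, and then no $x_\gamma$ is guaranteed to escape. Theorem A will show that no argument in ZFC fills this hole. First we extract what remains.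

**Step 3: small sets are inside $\sigma$-compact sets.** Here we use the second coordinate. Let $\emptyset\ne A=\{a_i:i<\kappa\}\subset X$, repetitions allowed. By Step 1 the set $D=\{(x_i,a_i):i<\kappa\}$ is discrete in $X^2$. Hence $\overline D$ is $\sigma$-compact, and so is its image $\pi_2(\overline D)\supset A$.

**Definition of $J$.** Let $J$ be the $\sigma$-ideal of all subsets of $X$ that are covered by countably many members of $\mathcal U$. (For $\omega_1$ with the cover by the sets $[0,\alpha]$, $J$ would be the ideal of bounded sets.)

We have $X\notin J$, and every $\sigma$-compact subset of $X$ is in $J$. So Step 3 gives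
$$A\notin J\ \Longrightarrow\ |A|>\kappa. \tag{1}$$
In particular, $|X|>\kappa\ge\aleph_\omega$, so $|X|\ge\aleph_{\omega+1}$. As $\mathcal U$ has no subcover of size $<\kappa$, $L(X)\ge\kappa$.

**Step 4: $X$ is not countably metacompact.** The purpose is to convert a suitable countable cover into a proof that $X\in J$. Write $\kappa=\sup_n\kappa_n$ with $\kappa_n<\kappa$ increasing, and let $O_n=\bigcup_{\alpha<\kappa_n}U_\alpha$. Then $\{O_n\}$ is an increasing open cover. Suppose $X$ is countably metacompact, and let $\mathcal W$ be a point-finite open refinement of $\{O_n\}$. Let $W_n$ be the union of those $W\in\mathcal W$ for which $n$ is least with $W\subset O_n$; then each point is in finitely many $W_n$, and $W_n\subset O_n$. Put $F_n=X\setminus\bigcup_{m>n}W_m$. This set is closed, a point of $F_n$ lies in some $W_m$ with $m\le n$, so $F_n\subset O_m\cup\dots\subset O_n$, and $\bigcup_nF_n=X$ by point-finiteness. (This is one direction of Ishikawa's characterization.)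

The open cover $\{U_\alpha:\alpha<\kappa_n\}\cup\{X\setminus F_n\}$ has size $<\kappa$, so it has a countable subcover. Since $X\setminus F_n$ misses $F_n$, this shows $F_n\in J$. Hence $X=\bigcup_nF_n\in J$, a contradiction. Theorem 0 is proved. $\blacksquare$

## 4. Two topologies on $\kappa^+$ many points, each half right

We turn to Theorem A. Fix $\kappa$ as there, and infinite cardinals $\kappa_0<\kappa_1<\cdots$ with supremum $\kappa$. Put $\lambda_n=\kappa_n^+$, a regular uncountable cardinal with $\lambda_n<\kappa$. A sufficient plan for a counterexample is: discrete sets have size $\le\kappa$, every set of size $\le\kappa$ lies in a closed $\sigma$-compact set, and $X$ is not Lindelöf. Two natural candidates achieve parts of this.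

The first is the ordinal $\kappa^+$ with its order topology. It is not Lindelöf, and each set of size $\le\kappa$ is bounded, so it lies in a compact set $[0,\xi]$. But the discrete set of successors has size $\kappa^+$, and its closure is unbounded. As in Section 1, with regularity of $\kappa^+$, this closure is not $\sigma$-compact. There are too many discrete sets.

The second is a subspace of $\prod_n(\lambda_n+1)$. Each factor has a base of size $\lambda_n$, so the product has a base of size $\le\kappa$ and every subspace has $hL\le\kappa$. Suppose we have functions $h_\beta\in\prod_n\lambda_n$, $\beta<\kappa^+$, strictly increasing from some coordinate on, and consider all $x$ that agree with some $h_\beta$ at all but finitely many coordinates. The points that agree with $h_0$ in this sense form a dense set, because a basic open set restricts only finitely many coordinates. So the "initial segments" of this space are not closed, and nothing confines the closure of a small set.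

The remedy is to add to the product topology open sets that say "$x$ is beyond $h_\zeta$ from coordinate $n$ on". This makes initial segments closed. It endangers two things: the bound on $hL$, and the compactness of the pieces of an initial segment. The first will survive because ordinals are well-founded. For the second, the indices below $\xi$ must split into countably many sets on each of which the $h_\alpha$ increase from one *fixed* coordinate on, and $h$ must be continuous along these sets. The splitting comes from a function $\rho$ on pairs of ordinals, built from $\square_\kappa$.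

## 5. A two-place function obtained from $\square_\kappa$

For a set $C$ of ordinals cofinal in $\beta$ let $\lim C=\{\gamma<\beta:\gamma=\sup(C\cap\gamma)>0\}$. Its elements are limit ordinals.

**Form of $\square_\kappa$ that is used.** There are closed unbounded sets $C_\beta\subset\beta$, for limit $\beta<\kappa^+$, with $|C_\beta|<\kappa$, such that $\gamma\in\lim C_\beta$ implies $C_\gamma=C_\beta\cap\gamma$.

For limit $\beta<\kappa$ alone the choice $C_\beta=\beta$ is coherent and small; from $\kappa$ on this choice violates $|C_\beta|<\kappa$, and that is where the principle has content.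

If $\square_\kappa$ is stated with $\mathrm{otp}\,C_\beta\le\kappa$ instead of $|C_\beta|<\kappa$, we pass to the form above as follows. Fix a cofinal $\{d_i:i<\omega\}\subset\kappa$ of type $\omega$. Whenever $\mathrm{otp}\,C_\beta=\kappa$, replace $C_\beta$ by the set of its $d_i$-th elements, $i<\omega$. The new club has type $\omega$ and no limit points below $\beta$, so it makes no coherence demand. If $C_\beta$ is not replaced and $\gamma\in\lim C_\beta$, then $C_\gamma=C_\beta\cap\gamma$ has $\mathrm{otp}\,C_\gamma<\mathrm{otp}\,C_\beta\le\kappa$, so $C_\gamma$ is not replaced either, and coherence persists. An unreplaced $C_\beta$ has order type $<\kappa$, hence size $<\kappa$.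

**Lemma 5.1.** There is $\rho:[\kappa^+]^2\to\omega$ such that

- ($\rho$1) $|\{\alpha<\beta:\rho(\alpha,\beta)\le n\}|\le\kappa_n$ for all $\beta<\kappa^+$ and $n<\omega$;
- ($\rho$2) for $\alpha<\beta<\gamma$: $\max\{\rho(\alpha,\beta),\rho(\beta,\gamma)\}=\max\{\rho(\alpha,\gamma),\rho(\beta,\gamma)\}$.

*Proof.* For limit $\beta$ let $N_\beta=\min\{n:|C_\beta|\le\kappa_n\}$. If $\gamma\in\lim C_\beta$, then $C_\gamma\subset C_\beta$, so $N_\gamma\le N_\beta$. We define $e_\beta=\rho(\cdot,\beta):\beta\to\omega$ by recursion on $\beta$, maintaining ($\rho$1), ($\rho$2) and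

- ($\rho$3) if $\gamma\in\lim C_\beta$, then $e_\beta(\gamma)=N_\beta$, and $e_\beta(\xi)=\max(e_\gamma(\xi),N_\beta)$ for $\xi<\gamma$.

In terms of the $e_\beta$, ($\rho$2) says: for $\xi<\alpha<\beta$ and $n=e_\beta(\alpha)$,
$$\max(e_\alpha(\xi),n)=\max(e_\beta(\xi),n),$$
and then the same equality holds with every larger $n$. It implies the inequality $\rho(\alpha,\gamma)\le\max\{\rho(\alpha,\beta),\rho(\beta,\gamma)\}$ for $\alpha<\beta<\gamma$. Put $e_0=\emptyset$.

**Successor step.** Let $e_{\beta+1}\restriction\beta=e_\beta$ and $e_{\beta+1}(\beta)=0$. One point is added to the sets in ($\rho$1), and the $\kappa_n$ are infinite. For ($\rho$2) with $\alpha=\beta$ both sides equal $e_\beta(\xi)$; with $\alpha<\beta$ it is ($\rho$2) for $\beta$. Clause ($\rho$3) concerns limit $\beta$ only.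

**Limit step, $\lim C_\beta$ cofinal in $\beta$.** The purpose is to copy $e_\gamma$ from the limit points $\gamma$ of $C_\beta$. Put $e_\beta(\xi)=\max(e_\gamma(\xi),N_\beta)$ for any $\gamma\in\lim C_\beta$ with $\gamma>\xi$. This does not depend on $\gamma$: if $\gamma<\gamma'$ are in $\lim C_\beta$, then $C_{\gamma'}=C_\beta\cap\gamma'$, so $\gamma\in\lim C_{\gamma'}$, and by ($\rho$3) for $\gamma'$ we have $e_{\gamma'}(\xi)=\max(e_\gamma(\xi),N_{\gamma'})$ for $\xi<\gamma$. As $N_{\gamma'}\le N_\beta$, we get $\max(e_{\gamma'}(\xi),N_\beta)=\max(e_\gamma(\xi),N_\beta)$. With the same $\gamma<\gamma'$,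
$$e_\beta(\gamma)=\max(e_{\gamma'}(\gamma),N_\beta)=\max(N_{\gamma'},N_\beta)=N_\beta ,$$
so ($\rho$3) holds.

For ($\rho$1), if $n<N_\beta$ the set $\{e_\beta\le n\}$ is empty. If $n\ge N_\beta$, then $\{e_\beta\le n\}\subset\bigcup_{\gamma\in\lim C_\beta}\{e_\gamma\le n\}$ has size at most $\kappa_{N_\beta}\cdot\kappa_n=\kappa_n$.

For ($\rho$2), let $\xi<\alpha<\beta$, take $\gamma\in\lim C_\beta$ above $\alpha$, and let $n=e_\beta(\alpha)=\max(e_\gamma(\alpha),N_\beta)$. Since $n\ge N_\beta$, $\max(e_\beta(\xi),n)=\max(e_\gamma(\xi),n)$. Since $n\ge e_\gamma(\alpha)$, ($\rho$2) for $\xi<\alpha<\gamma$ gives $\max(e_\gamma(\xi),n)=\max(e_\alpha(\xi),n)$.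

**Limit step, $\lim C_\beta$ bounded in $\beta$.** The purpose is to glue countably many of the earlier functions along an $\omega$-sequence, raising values so that only finitely many pieces matter at each level $n$. If $\lim C_\beta\ne\emptyset$, then it has a maximum (the supremum of a subset of $\lim C_\beta$ that is below $\beta$ is again a limit point of $C_\beta$); let $\beta_0=\max\lim C_\beta$. Otherwise let $\beta_0=\min C_\beta$. Then $C_\beta$ has no limit points strictly between $\beta_0$ and $\beta$, so $C_\beta\setminus(\beta_0+1)=\{\beta_1<\beta_2<\cdots\}$ has type $\omega$ and is cofinal in $\beta$. Let $m_0=N_\beta$ and, for $i\ge1$,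
$$m_i=\max\{m_{i-1},\,e_{\beta_i}(\beta_{i-1}),\,i\}.$$
Then $\rho(\beta_j,\beta_i)\le m_i$ for $j<i$, by induction on $i$: for $j=i-1$ this is the definition, and for $j<i-1$, $\rho(\beta_j,\beta_i)\le\max\{\rho(\beta_j,\beta_{i-1}),\rho(\beta_{i-1},\beta_i)\}\le\max\{m_{i-1},m_i\}=m_i$. Define
$$e_\beta(\beta_i)=m_i;\qquad e_\beta(\xi)=\max(e_{\beta_0}(\xi),m_0)\ \text{ for }\xi<\beta_0;\qquad e_\beta(\xi)=\max(e_{\beta_i}(\xi),m_i)\ \text{ for }\beta_{i-1}<\xi<\beta_i .$$
We first show that
$$\max(e_\beta(\xi),m_i)=\max(e_{\beta_i}(\xi),m_i)\qquad\text{for all } i \text{ and } \xi<\beta_i. \tag{2}$$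
If $\xi=\beta_j$ with $j<i$, then $e_\beta(\xi)=m_j\le m_i$ and $e_{\beta_i}(\beta_j)\le m_i$, so both sides are $m_i$. Otherwise $e_\beta(\xi)=\max(e_{\beta_j}(\xi),m_j)$ for some $j\le i$ with $\xi<\beta_j$. If $j=i$ the claim is clear. If $j<i$, the left side is $\max(e_{\beta_j}(\xi),m_i)$, and since $\rho(\beta_j,\beta_i)\le m_i$, ($\rho$2) for $\xi<\beta_j<\beta_i$ says that this equals $\max(e_{\beta_i}(\xi),m_i)$.

Now ($\rho$2). Let $\xi<\alpha<\beta$. If $\alpha=\beta_i$, then $n=m_i$ and the claim is (2). Otherwise $n=e_\beta(\alpha)=\max(e_{\beta_i}(\alpha),m_i)$ for some $i$ with $\alpha<\beta_i$. Using (2) with $n\ge m_i$, and then ($\rho$2) for $\xi<\alpha<\beta_i$ with $n\ge e_{\beta_i}(\alpha)$,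
$$\max(e_\beta(\xi),n)=\max(e_{\beta_i}(\xi),n)=\max(e_\alpha(\xi),n).$$

For ($\rho$1), $\{e_\beta\le n\}\subset\bigcup_{i:\,m_i\le n}\big(\{e_{\beta_i}\le n\}\cup\{\beta_i\}\big)$. This is a finite union because $m_i\ge i$, so it has size $\le\kappa_n$.

For ($\rho$3), suppose $\lim C_\beta\neq\emptyset$. For $\gamma=\beta_0$ the clause holds by definition, as $m_0=N_\beta$. If $\gamma\in\lim C_\beta$ and $\gamma<\beta_0$, then $\gamma\in\lim C_{\beta_0}$. By ($\rho$3) for $\beta_0$ and $N_{\beta_0}\le N_\beta$, $e_\beta(\gamma)=\max(N_{\beta_0},N_\beta)=N_\beta$, and for $\xi<\gamma$, $e_\beta(\xi)=\max(e_\gamma(\xi),N_{\beta_0},N_\beta)=\max(e_\gamma(\xi),N_\beta)$. $\square$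

As an example, follow the construction up to $\omega$ with $C_\omega=\omega$. The successor steps give $\rho(i,j)=0$ for $i<j<\omega$. At $\omega$ there are no limit points, $N_\omega=0$, $\beta_i=i$ and $m_i=i$, so $\rho(i,\omega)=i$.

Put $R_n(\beta)=\{\alpha<\beta:\rho(\alpha,\beta)\le n\}$. In the example $R_n(\omega)=\{0,\dots,n\}$. In general, ($\rho$2) gives the coherence that we need:
$$\alpha\in R_n(\beta)\ \Longrightarrow\ R_n(\alpha)=R_n(\beta)\cap\alpha . \tag{R}$$
Indeed, for $\xi<\alpha$ we have $\max(\rho(\xi,\alpha),n)=\max(\rho(\xi,\beta),n)$, so $\rho(\xi,\alpha)\le n$ if and only if $\rho(\xi,\beta)\le n$.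

## 6. Functions $h_\beta$ increasing and continuous along $\rho$

As $|\prod_n\lambda_n|\le2^\kappa=\kappa^+$, choose $\langle g_\beta\rangle_{\beta<\kappa^+}$ in $\prod_n\lambda_n$ such that every $g\in\prod_n\lambda_n$ is $g_\beta$ for some *successor* $\beta$. Define by recursion
$$h_\beta(n)=\sup\{h_\alpha(n)+1:\alpha\in R_n(\beta)\}\quad\text{if $\beta$ is $0$ or a limit},$$
with $\sup\emptyset=0$; if $\beta$ is a successor, let $h_\beta(n)$ be the maximum of this supremum and $g_\beta(n)$. As $|R_n(\beta)|\le\kappa_n<\lambda_n$ and $\lambda_n$ is regular, $h_\beta\in\prod_n\lambda_n$. The three properties that we use are these.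

- (h1) If $\rho(\alpha,\beta)\le n$, then $h_\alpha(n)<h_\beta(n)$. Hence, for $\alpha<\beta$, $h_\alpha(k)<h_\beta(k)$ for all $k\ge\rho(\alpha,\beta)$.
- (h2) If $\beta$ is a limit and $A\subset R_n(\beta)$ is cofinal in $\beta$, then $h_\beta(n)=\sup_{\alpha\in A}h_\alpha(n)$.
- (h3) Every $g\in\prod_n\lambda_n$ satisfies $g\le h_\beta$ everywhere for some $\beta$.

(h1) and (h3) are immediate from the definition. In (h2), "$\ge$" is (h1). For "$\le$", let $\alpha\in R_n(\beta)$ and take $\alpha'\in A$ with $\alpha'>\alpha$. By (R), $R_n(\alpha')=R_n(\beta)\cap\alpha'$ contains $\alpha$, so $h_\alpha(n)+1\le h_{\alpha'}(n)$. Thus each term of the supremum that defines $h_\beta(n)$ is at most $\sup_{\alpha'\in A}h_{\alpha'}(n)$. It was to keep (h2) intact that the functions $g_\beta$ enter at successors only.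

In the example of Section 5, if the first $g_\beta$ happen to be $0$, then $h_k$ is constant with value $k$ for $k<\omega$, and $h_\omega(n)=\sup\{i+1:i\le n\}=n+1$. So $h_\omega$ exceeds $h_k$ exactly at the coordinates $n\ge k=\rho(k,\omega)$.

## 7. The space $X$ and its closed initial segments

Write $f=^*g$ if $f(n)=g(n)$ for all but finitely many $n$. Let
$$X=\Big\{x\in\prod_n(\lambda_n+1):\ x=^*h_\beta\text{ for some }\beta<\kappa^+\Big\}.$$
By (h1), $h_\alpha\ne^*h_\beta$ for $\alpha\ne\beta$, so this $\beta$ is unique; call it $\beta(x)$. For $\zeta<\kappa^+$ and $n<\omega$ let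
$$V_{\zeta,n}=\{x\in X:x(k)>h_\zeta(k)\text{ for all }k\ge n\},$$
and let $\tau$ be the topology generated by the product topology on $X$ together with all $V_{\zeta,n}$.

**Step 1: $(X,\tau)$ is a zero-dimensional Hausdorff space of size $\kappa^+$.** Here we check that $X$ is a legitimate candidate. Each set $\{x:x(k)>h_\zeta(k)\}$ is clopen in the product topology, so $V_{\zeta,n}$, an intersection of such sets, is closed in the product topology and hence $\tau$-clopen. Thus $\tau$ has a subbase of clopen sets. It refines a Hausdorff topology. So $X$ is Hausdorff and zero-dimensional, hence Tychonoff. Each $\beta<\kappa^+$ equals $\beta(x)$ for at least one $x$ (namely $h_\beta$) and for at most $\kappa$ points $x$, since $|\prod_{k<n}(\lambda_k+1)|<\kappa$ for each $n$. So $|X|=\kappa^+$.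

**Step 2: initial segments are closed.** This is what the sets $V_{\zeta,n}$ were added for. By (h1):
$$x\in V_{\zeta,n}\Rightarrow\beta(x)>\zeta;\qquad\text{and if }\beta(x)>\zeta,\text{ then }x\in V_{\zeta,n}\text{ for some }n. \tag{3}$$
For the first part, if $\beta(x)\le\zeta$, then $x(k)=h_{\beta(x)}(k)\le h_\zeta(k)$ for large $k$. For the second, $x(k)=h_{\beta(x)}(k)>h_\zeta(k)$ for large $k$. Let $X_\xi=\{x\in X:\beta(x)\le\xi\}$. By (3), $X\setminus X_\xi=\bigcup_nV_{\xi,n}$, so $X_\xi$ is closed. By regularity of $\kappa^+$, every subset of $X$ of size $\le\kappa$ is contained in some $X_\xi$.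

## 8. Decomposition of $X_\xi$ into compact sets

Fix $\xi<\kappa^+$ and $n<\omega$. Let $A=R_n(\xi)\cup\{\xi\}$, and let $\bar A\subset\xi+1$ be $A$ together with its limit points, a closed and hence compact set of ordinals. For $\alpha<\alpha'$ in $A$ we have $\rho(\alpha,\alpha')\le n$: this is the definition if $\alpha'=\xi$, and (R) otherwise. By (h1),
$$h_\alpha(k)<h_{\alpha'}(k)\qquad\text{for all }\alpha<\alpha'\text{ in }A\text{ and all }k\ge n. \tag{4}$$

**Step 1: a continuous function on $\bar A$.** The purpose is to describe, beyond coordinate $n$, a compact set of functions that consists of the $h_\delta$ up to finite changes. For $\delta\in A$ let $u_\delta=h_\delta\restriction[n,\omega)$. For $\delta\in\bar A\setminus A$ let $u_\delta(k)=\sup_{\alpha\in A\cap\delta}h_\alpha(k)$ for $k\ge n$; this is $\le h_\xi(k)<\lambda_k$ by (4). Then: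

- (5) The map $\delta\mapsto u_\delta$ is pointwise non-decreasing, and if $\delta$ is a limit point of $A$, then $u_\delta(k)=\sup_{\alpha\in A\cap\delta}h_\alpha(k)$ for all $k\ge n$.
- (6) $u_\delta(k)=h_\delta(k)$ for all large $k$.

Monotonicity in (5) follows from the definitions and (4). The second part of (5) is the definition if $\delta\notin A$. If $\delta\in A$, then $A\cap\delta=R_n(\delta)$ (by (R) when $\delta<\xi$), which is contained in $R_k(\delta)$ for $k\ge n$ and cofinal in $\delta$; apply (h2) at coordinate $k$. In (6) only $\delta\in\bar A\setminus A$ needs an argument. Then $\delta<\xi$ and $\delta$ is a limit point of $A$. For $k\ge\max(n,\rho(\delta,\xi))$ we have $\delta\in R_k(\xi)$, so by (R)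
$$A\cap\delta=R_n(\xi)\cap\delta\subset R_k(\xi)\cap\delta=R_k(\delta),$$
and $A\cap\delta$ is cofinal in $\delta$. By (h2), $h_\delta(k)=\sup_{\alpha\in A\cap\delta}h_\alpha(k)=u_\delta(k)$.

The limit points of $\bar A$ are limit points of $A$, and all other points of $\bar A$ are isolated in $\bar A$. At a limit point $\delta$, let $k\ge n$ and $\eta<u_\delta(k)$. By (5) some $\alpha\in A\cap\delta$ has $h_\alpha(k)>\eta$, and then $\eta<u_{\delta'}(k)\le u_\delta(k)$ for all $\delta'\in(\alpha,\delta]\cap\bar A$, a neighborhood of $\delta$ in $\bar A$. (If $u_\delta(k)=0$, all $u_{\delta'}(k)$ with $\delta'\le\delta$ are $0$.) So $\delta\mapsto u_\delta$ is continuous from $\bar A$ to $\prod_{k\ge n}(\lambda_k+1)$. By (6) and (h1) it is injective. Hence it is a homeomorphism onto a compact set $E$.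

**Step 2: $X_\xi$ is a union of countably many sets that are compact in the product topology.** Let $K_{\xi,n}=\prod_{k<n}(\lambda_k+1)\times E$, which is compact in the product topology. By (6), $K_{\xi,n}\subset X_\xi$. Conversely, if $\beta(x)=\alpha\le\xi$, choose $n$ with $x(k)=h_\alpha(k)$ for $k\ge n$ and, if $\alpha<\xi$, also $n\ge\rho(\alpha,\xi)$. Then $\alpha$ belongs to the set $A$ formed with this $n$, and $x\restriction[n,\omega)=u_\alpha$, so $x\in K_{\xi,n}$. Thus $X_\xi=\bigcup_nK_{\xi,n}$.

In the running example with $\xi=\omega$, we have $A=\bar A=\{0,\dots,n,\omega\}$: the set $K_{\omega,n}$ takes care of $h_0,\dots,h_n$ and $h_\omega$ with arbitrary values before $n$, and larger $n$ bring in the remaining $h_k$.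

**Step 3: $K_{\xi,n}$ is $\tau$-compact.** The purpose is to check that the added open sets do not harm compactness. It suffices that each $V_{\zeta,m}\cap K_{\xi,n}$ is open in the product topology of $K_{\xi,n}$, for then the two topologies agree on $K_{\xi,n}$. Let $r=\max(n,m)$ and
$$M=\{\delta\in\bar A:u_\delta(k)>h_\zeta(k)\text{ for all }k\ge r\}.$$
Then
$$V_{\zeta,m}\cap K_{\xi,n}=\{x\in K_{\xi,n}:\ x(k)>h_\zeta(k)\text{ for }m\le k<n,\ \ x\restriction[n,\omega)\in\{u_\delta:\delta\in M\}\}.$$
The first condition is open. Since $\delta\mapsto u_\delta$ is a homeomorphism onto $E$, it suffices that $M$ is open in $\bar A$. By (5), $M$ is upward closed in $\bar A$, and points that are not limit points of $A$ are isolated in $\bar A$. So we only have to show: *if $\delta\in M$ is a limit point of $A$, then some $\alpha\in A\cap\delta$ is in $M$*; then $(\alpha,\delta]\cap\bar A\subset M$.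

By (6), $h_\delta(k)=u_\delta(k)>h_\zeta(k)$ for large $k$, so $\delta>\zeta$ by (h1). Pick $\alpha_0\in A\cap\delta$ with $\alpha_0>\zeta$, and $q\ge\max(r,\rho(\zeta,\alpha_0))$. Then $h_{\alpha_0}(k)>h_\zeta(k)$ for all $k\ge q$. Only the finitely many $k\in[r,q)$ remain. For each of them $u_\delta(k)>h_\zeta(k)$, so by (5) there is $\alpha_k'\in A\cap\delta$ with $h_{\alpha_k'}(k)>h_\zeta(k)$. Let $\alpha\in A\cap\delta$ be the maximum of $\alpha_0$ and all these $\alpha_k'$. Since $r\ge n$, (4) gives $h_\alpha(k)>h_\zeta(k)$ for all $k\ge r$. As $u_\alpha=h_\alpha\restriction[n,\omega)$, we get $\alpha\in M$.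

So every $X_\xi$ is closed and $\sigma$-compact in $\tau$, and therefore every $X_\xi^p$ is closed and $\sigma$-compact in $X^p$. A subset of $X^p$ of size $\le\kappa$ lies in some $X_\xi^p$: apply Step 2 of Section 7 to the union of its $p$ projections.

## 9. The bound $hL(X^p)\le\kappa$

Recall the Erdős–Rado theorem $(2^\omega)^+\to(\omega_1)^2_\omega$: if the pairs of a set of size $(2^\omega)^+$ are colored with countably many colors, there is a subset of size $\omega_1$ all of whose pairs have the same color.

Suppose $hL(X^p)>\kappa$. Then some subspace of $X^p$ has an open cover without a subcover of size $\le\kappa$. Choosing at stage $j$ a point outside the members picked so far, and then a member containing it, we get points $z_i=(z_i^t)_{t<p}\in X^p$ and open $W_i\ni z_i$ for $i<\kappa^+$ such that $z_j\notin W_i$ for $i<j$. Shrinking preserves this, so we may assume that $W_i$ is basic: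
$$W_i=\prod_{t<p}\Big(B_i^t\cap\bigcap_{(\zeta,n)\in F_i^t}V_{\zeta,n}\Big),$$
with $F_i^t$ finite and $B_i^t$ from a base of size $\le\kappa$ of the product topology on $X$. There are at most $\kappa$ possible tuples $(B_i^t)_{t<p}$, so after passing to $\kappa^+$ many indices we may assume $B_i^t=B^t$ for all $i$.

The remaining restrictions are lower bounds for coordinates. Let
$$v_i^t(k)=\max\big(\{-1\}\cup\{h_\zeta(k):(\zeta,n)\in F_i^t,\ n\le k\}\big).$$
Then $W_i=\{z\in\prod_tB^t: z^t(k)>v_i^t(k)\text{ for all }t<p,\ k<\omega\}$. Let $i<j$. Since $z_j\in W_j\setminus W_i$ and $z_j\in\prod_tB^t$, there is $(t,k)$ with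
$$v_j^t(k)<z_j^t(k)\le v_i^t(k).$$
Color $\{i<j\}$ by such a pair $(t,k)$. This uses countably many colors, and $\kappa^+\ge(2^\omega)^+$, so there is an infinite homogeneous set, with color $(t,k)$ say. Along an increasing sequence $i_0<i_1<\cdots$ in it, $v_{i_0}^t(k)>v_{i_1}^t(k)>\cdots$ is an infinite strictly decreasing sequence in $\{-1\}\cup\mathrm{Ord}$, a contradiction. So $hL(X^p)\le\kappa$.

Consequently a discrete $D\subset X^p$ has $|D|\le\kappa$, so $D\subset X_\xi^p$ for some $\xi$. As $X_\xi^p$ is closed and $\sigma$-compact, $\overline D$ is a closed subset of it and is $\sigma$-compact.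

## 10. A cover of $X$ without countable subcover

To finish Theorem A we show that $X$ is not Lindelöf. The clopen sets $\{x\in X:x(k)\le\alpha\}$, for $k<\omega$ and $\alpha<\lambda_k$, cover $X$, because $x(k)=h_{\beta(x)}(k)<\lambda_k$ for large $k$. Given countably many of them, let $g(k)<\lambda_k$ be an upper bound of the $\alpha$'s used with $k$; it exists because $\lambda_k$ is regular uncountable. By (h3) there is $\beta$ with $g(k)+1\le h_\beta(k)$ for all $k$. Then $h_\beta\in X$ is in none of the given sets. Theorem A is proved. $\blacksquare$

Under $V=L$ and with $\kappa=\aleph_\omega$, the bounds in Theorem 0 are attained: $|X|=\aleph_{\omega+1}$, and $\aleph_\omega\le L(X)\le hL(X)\le\aleph_\omega$. Theorem A also shows that a positive answer to the question implies that at every singular $\kappa\ge2^\omega$ of cofinality $\omega$, $\square_\kappa$ or $2^\kappa=\kappa^+$ fails; in particular, it implies $V\ne L$.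

## 11. A tree of countable traces, and two obstacles

We turn to Theorem B. Let $X$ satisfy $(\ast)$ and not be Lindelöf, take $\kappa$, $\mathcal U$, $J$ as in Section 3, and suppose that $\kappa$ is a strong limit cardinal. We look for a contradiction. By Theorem 0, $\mathrm{cf}\,\kappa=\omega$, so we can write $\mathcal U=\bigcup_n\mathcal U_n$ with $|\mathcal U_n|<\kappa$.

The argument of Section 3 failed because a countable $\mathcal V^*\subset\mathcal U$ can be cofinal. A sensible reaction is to anticipate all such families. There may be too many families, but each is determined by its traces $\mathcal V^*\cap\mathcal U_l$, and there are fewer than $\kappa$ possibilities for the first $k$ traces. So, for every finite sequence $s$ with $s(l)\in[\mathcal U_l]^{\le\omega}$, choose a point $x_s\notin\bigcup_{l<|s|}\bigcup s(l)$, and make $D=\{x_s\}$ discrete. Then $\overline D$ is covered by some countable $\mathcal V^*$; let $g(l)=\mathcal V^*\cap\mathcal U_l$ and follow the branch $x_{g\restriction k}$, $k<\omega$. A cluster point $z$ of this sequence lies in $\overline D$, hence in some $U\in\mathcal V^*\cap\mathcal U_l=g(l)$;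 but $x_{g\restriction k}\notin U$ for all $k>l$. This is a contradiction, *provided that the branch has a cluster point*.

The first obstacle is therefore compactness along branches. By Theorem 0 a countable set is contained in a $\sigma$-compact set $\bigcup_nC_n$ with compact $C_0\subset C_1\subset\cdots$, but the sequence may run through all the $C_n$. It would help to have $X=\bigcup_nB_n$ such that every countable subset of a $B_n$ has compact closure, and to choose all $x_s$ in one $B_n$. Such sets come from a $\sigma$-complete ultrafilter $W$ on $[X]^{\le\omega_1}$ with $\{b:x\in b\}\in W$ for all $x$. Choose compact $C_0^b\subset C_1^b\subset\cdots$ whose union contains $b$, and put $B_n=\{x:\{b:x\in C_n^b\}\in W\}$. But such ultrafilters are not available where we need them. If $|X|=\aleph_{\omega+1}$, then $W$ is non-principal because $|X|>\omega_1$, so by a textbook fact there is a measurable cardinal $\le|[X]^{\le\omega_1}|\le2^{\aleph_{\omega+1}}$, whereas a measurable cardinal is inaccessible and so exceeds $2^{\aleph_{\omega+1}}$. The way out is an ultrafilter that lives only in a generic extension.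

The second obstacle is discreteness. The recursion of Section 3 isolates $x_s$ from later points by choosing these outside the union of fewer than $\kappa$ members of $\mathcal U$. If the points must come from $B_n$, this may be impossible: a set that is not in $J$ can still be covered by fewer than $\kappa$ members of $\mathcal U$. Here is an instance, in the space of Theorem A with $\kappa=\aleph_\omega$ and the cover of Section 10 (by Theorem 0 its size $\aleph_\omega$ is least possible). The set $\{x\in X:x(0)<\lambda_0\}$ is covered by the $\lambda_0$ members with $k=0$. It is not in $J$, since the point $h_\beta$ found in Section 10 outside countably many given members has $h_\beta(0)<\lambda_0$.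

This obstacle is overcome in the square. Choose a pair $(x_i,x_i')$ of distinct points at each stage $i$, outside *countably* many members of $\mathcal U$ that cover the projections of $\overline{\{(x_j,x_j'):j<i\}}$; this isolates the pair from earlier ones. Also choose a continuous $h_i:X\to[0,1]$ with $h_i(x_i)=0$ and $h_i(x_i')=1$, and require all later pairs to satisfy $h_i(x_j)=h_i(x_j')$. Then the open set $\{(u,v):h_i(u)<\frac12<h_i(v)\}$ isolates the pair from later ones. What is needed is that, for some $n$ and for any countable $\mathcal V\subset\mathcal U$ and any set $H$ of fewer than $\kappa$ continuous functions, two points of $B_n\setminus\bigcup\mathcal V$ agree on $H$.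

If the sets $B_n$ were in $V$, this would be a count. If it fails for every $n$, with $\mathcal V_n$ and $H_n$, let $E=X\setminus\bigcup\bigcup_n\mathcal V_n$. Then $E\notin J$, so $|E|>\kappa$ by (1); but $H_n$ separates the points of $B_n\cap E$, so $|B_n\cap E|\le2^{\omega+|H_n|}<\kappa$ for each $n$, whence $|E|\le\kappa$. For sets $B_n$ in a generic extension the count proves only that $E$ has size $\le\kappa$ *in the extension*, which is no contradiction, since the forcing may collapse cardinals. Section 13 contains the combinatorial lemma that replaces counting.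

## 12. Generic fine ultrafilters from a supercompact cardinal

A poset is *$\sigma$-closed* if every decreasing $\omega$-sequence of conditions has a lower bound. The principle we use is this.

**(G)** For every set $Y$ there are a $\sigma$-closed poset $P$ and a $P$-name $\dot W$ forced to be an ultrafilter on $\mathcal P([Y]^{\le\omega_1})^V$ that is *fine* ($\{b:y\in b\}\in W$ for all $y\in Y$) and *$V$-$\sigma$-complete* (if $\langle Z_n\rangle_{n<\omega}\in V$ and all $Z_n\in W$, then $\bigcap_nZ_n\in W$). Here $V$ is the universe in which (G) is stated.

For example, if $|Y|\le\omega_1$ one can take $P$ trivial and $W$ the principal ultrafilter at the point $b=Y$. For larger $Y$ no principal ultrafilter is fine.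

A cardinal $\lambda$ is *supercompact* if for every $\theta\ge\lambda$ there is an elementary embedding $j:V\to M$ into a transitive class with critical point $\lambda$, $j(\lambda)>\theta$ and $M^\theta\subset M$. For a set $I$ of nonzero ordinals, $\mathrm{Col}(\omega_1,I)$ is the poset of countable partial functions $q$ on $I\times\omega_1$ with $q(\alpha,\eta)<\alpha$, ordered by reverse inclusion; $\mathrm{Col}(\omega_1,{<}\mu)$ is the case $I=\mu\setminus\{0\}$. It is $\sigma$-closed.

**Lemma 12.1.** If ZFC + "there is a supercompact cardinal" is consistent, so is ZFC + (G) + "every singular cardinal of cofinality $\omega$ is strong limit".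

*Proof.* Start with a model $V$ of GCH with a supercompact $\lambda$; ZFC + GCH + a supercompact is consistent relative to ZFC + a supercompact (Menas, Trans. AMS 223 (1976)). Let $Q=\mathrm{Col}(\omega_1,{<}\lambda)$ and let $G\subset Q$ be generic. By textbook facts, since $\lambda$ is inaccessible, $Q$ has size $\lambda$ and the $\lambda$-chain condition, $\lambda=\omega_2^{V[G]}$, and cardinals $\ge\lambda$ are preserved. As $Q$ is $\sigma$-closed, it adds no $\omega$-sequences of elements of $V$.

**Step 1: strong limits.** Let $\kappa$ be singular of cofinality $\omega$ in $V[G]$. Then $\kappa\ge\aleph_\omega^{V[G]}>\lambda$, and $\kappa$ is a limit cardinal in $V[G]$, hence in $V$, because the cardinals $\ge\lambda$ are the same. For $\mu<\kappa$ let $\mu'=\max(|\mu|^V,\lambda)<\kappa$. A nice name for a subset of $\mu'$ consists of $\mu'$ antichains of $Q$, each of size $<\lambda$, so in $V$ there are at most $(\lambda^{<\lambda})^{\mu'}=2^{\mu'}$ such names. Hence $(2^{\mu'})^{V[G]}\le|(2^{\mu'})^V|=|(\mu'^+)^V|<\kappa$, where we used GCH and the fact that $\kappa$ is a limit cardinal in $V$.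

**Step 2: reduction of (G) to ordinals.** Work in $V[G]$. Given $Y$, fix an injection $i:Y\to\theta$ with $\theta\ge\lambda$ an ordinal. If $P,\dot W$ are as in (G) for $\theta$, let
$$W_Y=\{Z\in\mathcal P([Y]^{\le\omega_1})^{V[G]}:\ \{b\in[\theta]^{\le\omega_1}:i^{-1}[b]\in Z\}\in W\}.$$
This is the image of $W$ under the ground-model map $b\mapsto i^{-1}[b]$, so it is an ultrafilter and $V[G]$-$\sigma$-complete. It is fine because $\{b:y\in i^{-1}[b]\}=\{b:i(y)\in b\}\in W$.

**Step 3: lifting an embedding.** The purpose is to find, for $\theta\ge\lambda$, an elementary embedding of $V[G]$ in a $\sigma$-closed extension of $V[G]$. In $V$ take $j:V\to M$ with critical point $\lambda$, $j(\lambda)>\theta$, $M^\theta\subset M$. As $M$ is closed under $\omega$-sequences, $j(Q)$ is the true poset $\mathrm{Col}(\omega_1,{<}j(\lambda))$, and splitting conditions at $\lambda$ gives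
$$j(Q)\cong Q\times R,\qquad R=\mathrm{Col}(\omega_1,[\lambda,j(\lambda))),$$
where $q\in Q$ corresponds to $(q,1)$. The poset $R$ is $\sigma$-closed in $V$, hence in $V[G]$, since a decreasing $\omega$-sequence from $R$ in $V[G]$ is already in $V$. Let $H\subset R$ be generic over $V[G]$. By the product lemma $G\times H$ is generic for $j(Q)$ over $V$, hence over $M$. A condition $q\in Q$ is a countable function bounded below the critical point, so $j(q)=q$, which is identified with $(q,1)$; thus $j(q)\in G\times H$ for $q\in G$. Define
$$j^*:V[G]\to M[G\times H],\qquad j^*(\dot a[G])=j(\dot a)[G\times H].$$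
If $V[G]\models\varphi(\dot a[G])$, some $q\in G$ forces $\varphi(\dot a)$, so $j(q)\in G\times H$ forces $\varphi(j(\dot a))$ over $M$, and $M[G\times H]\models\varphi(j(\dot a)[G\times H])$. So $j^*$ is well defined (apply this to equality) and elementary, and it extends $j$.

**Step 4: the ultrafilter.** We have $j''\theta\in M$, since $M^\theta\subset M$, and $|j''\theta|\le\omega_1$ in $M[G\times H]$, since $\theta<j(\lambda)$ is collapsed by $j(Q)$. So $j''\theta\in j^*([\theta]^{\le\omega_1})$, where $[\theta]^{\le\omega_1}$ is computed in $V[G]$. In $V[G][H]$ let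
$$W=\{Z\in\mathcal P([\theta]^{\le\omega_1})^{V[G]}:\ j''\theta\in j^*(Z)\}.$$
This is a set in $V[G][H]$, because the relevant $Z$ have names in a fixed set and the restriction of $j$ to a set of names is in $V$. By elementarity of $j^*$, it is an ultrafilter on $\mathcal P([\theta]^{\le\omega_1})^{V[G]}$. It is fine, since for $y<\theta$ the set $j^*(\{b:y\in b\})$ consists of the $b\in j^*([\theta]^{\le\omega_1})$ with $j(y)\in b$, and $j(y)\in j''\theta$. It is $V[G]$-$\sigma$-complete, since $j^*(\bigcap_nZ_n)=\bigcap_nj^*(Z_n)$ for $\langle Z_n\rangle_{n<\omega}\in V[G]$. As $H$ was arbitrary, $P=R$ works in $V[G]$ with the canonical name for $W$. $\square$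

## 13. Decreasing equivalence relations and countable closed sets

Let ${\sim_0}\supseteq{\sim_1}\supseteq\cdots$ be equivalence relations on a set $E$. For $A\subset E$ let
$$\mathrm{cl}_*(A)=\{x\in E:\ \forall n\ \exists y\in A\ \ y\sim_nx\}\supset A .$$
If $E=2^\omega$ and $x\sim_ny$ means $x\restriction n=y\restriction n$, then $\mathrm{cl}_*$ is the usual closure. The lemma below says in this case that, for countably many finitary operations on $2^\omega$, some countable set closed under them is not topologically closed.

**Lemma 13.1 (ZFC).** Let ${\sim_0}\supseteq{\sim_1}\supseteq\cdots$ be equivalence relations on $E$, each with $\le\kappa$ classes ($\kappa$ infinite), and $|E|>\kappa$. For every countable family $\mathcal F$ of finitary operations on $E$ there is a countable $\mathcal F$-closed $a\subset E$ with $\mathrm{cl}_*(a)\ne a$.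

*Proof.* Suppose not: every countable $\mathcal F$-closed $a$ satisfies $\mathrm{cl}_*(a)=a$.

**Step 1: all $\mathcal F$-closed sets are $\mathrm{cl}_*$-closed.** Let $Y\subset E$ be $\mathcal F$-closed and $x\in\mathrm{cl}_*(Y)$, say $y_n\in Y$ with $y_n\sim_nx$ for all $n$. Let $a\subset Y$ be the closure of $\{y_n:n<\omega\}$ under $\mathcal F$, a countable set. Then $x\in\mathrm{cl}_*(a)=a\subset Y$.

**Step 2: all $\mathcal F$-closed sets are $\sigma$-discrete.** Call $Y\subset E$ *$\sigma$-discrete* if there is $\nu:Y\to\omega$ such that $x\ne y$ and $\nu(x)=\nu(y)=n$ imply $x\not\sim_ny$. We use induction on $|Y|$ to prove this for all $\mathcal F$-closed $Y$, because we want to apply it to $E$. If $Y$ is countable, take $\nu$ injective. Let $|Y|=\mu>\omega$ and $Y=\{y_i:i<\mu\}$. Put $Y_0=\emptyset$ and, for $0<i<\mu$, let $Y_i$ be the closure of $\{y_l:l<i\}$ under $\mathcal F$. As the operations are finitary, $Y_i=\bigcup_{l<i}Y_l$ for limit $i$, and $Y=\bigcup_{i<\mu}Y_i$; also $|Y_i|\le|i|+\omega<\mu$. By the induction hypothesis there is $\nu_{i+1}$ witnessing that $Y_{i+1}$ is $\sigma$-discrete. The least index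 $i'$ with $y\in Y_{i'}$ is neither $0$ nor a limit, so every $y\in Y$ lies in $Y_{i+1}\setminus Y_i$ for exactly one $i=i(y)$. Since $\mathrm{cl}_*(Y_i)=Y_i$ (by Step 1, or trivially if $i=0$) and $y\notin Y_i$, there is $m(y)$ such that no element of $Y_i$ is $\sim_{m(y)}$-equivalent to $y$. Let
$$\nu(y)=2^{m(y)}\,3^{\nu_{i(y)+1}(y)} .$$
To verify, let $x\ne y$ and $\nu(x)=\nu(y)=n$. If $i(x)=i(y)=i$, then $\nu_{i+1}(x)=\nu_{i+1}(y)=k$ for some $k\le n$, so $x\not\sim_ky$ and hence $x\not\sim_ny$. If, say, $i(x)<i(y)$, then $x\in Y_{i(x)+1}\subset Y_{i(y)}$, so $x\not\sim_{m(y)}y$; as $m(y)\le n$, again $x\not\sim_ny$.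

**Step 3: counting.** $E$ is $\mathcal F$-closed, so it is $\sigma$-discrete, by $\nu$ say. Each set $\nu^{-1}(n)$ meets every $\sim_n$-class in at most one point, so it has size $\le\kappa$. Hence $|E|\le\omega\cdot\kappa=\kappa$, a contradiction. $\square$

## 14. Condition $(\ast)$ implies Lindelöf under (G)

**Theorem 14.1.** Assume (G) and that singular cardinals of cofinality $\omega$ are strong limit. Then every $X$ with $(\ast)$ is Lindelöf.

With Lemma 12.1 this gives Theorem B.

*Proof.* Suppose $X$ satisfies $(\ast)$ and is not Lindelöf. Take $\kappa,\mathcal U,J$ from Section 3. By Theorem 0 and our assumption, $\kappa$ is a singular strong limit cardinal of cofinality $\omega$. Let $\mathcal U=\bigcup_n\mathcal U_n$ with $|\mathcal U_n|<\kappa$. We write $V$ for the universe in which we work.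

**Step 1: the sets $B_n$.** The purpose is to split $X$, in an extension, into countably many sets whose countable subsets from $V$ have compact closure. For $b\in[X]^{\le\omega_1}$ choose, by Theorem 0, compact $C_0^b\subset C_1^b\subset\cdots\subset X$ with $b\subset\bigcup_nC_n^b$. Let $P,\dot W$ be given by (G) for $Y=X$. In $V^P$ let
$$B_n=\{x\in X:\{b:x\in C_n^b\}\in W\},$$
which is an increasing sequence of sets. It is forced that $X=\bigcup_nB_n$. Indeed, if $x\notin\bigcup_nB_n$, then all the sets $\{b:x\notin C_n^b\}$, and the set $\{b:x\in b\}$, are in $W$. These sets form a sequence in $V$, so by $V$-$\sigma$-completeness their intersection is in $W$; but it is empty, a contradiction. Moreover: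
$$\text{if } a\in V \text{ is a countable subset of } X \text{ and some } q\in P \text{ forces } a\subset B_n, \text{ then } \overline a \text{ is compact.} \tag{7}$$
Indeed, $q$ forces $\bigcap_{x\in a}\{b:x\in C_n^b\}\in W$, again by $V$-$\sigma$-completeness, so this set, which is in $V$, is non-empty: some $b$ satisfies $a\subset C_n^b$, and $C_n^b$ is compact, hence closed.

**Step 2: the claim on pairs, and what its failure gives.** We want the pairs described in Section 11.

**Claim.** There are $n$ and $p^*\in P$ forcing: for all $H,\mathcal V\in V$, where $H$ is a set of fewer than $\kappa$ continuous functions $X\to[0,1]$ and $\mathcal V\subset\mathcal U$ is countable, there are $x\ne x'$ in $B_n\setminus\bigcup\mathcal V$ with $h(x)=h(x')$ for all $h\in H$.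

Suppose not. Then no condition forces the statement for any $n$, so we can choose $p_0\ge p_1\ge\cdots$ and $H_n,\mathcal V_n\in V$ of the above kind such that $p_n$ forces that $H_n$ separates the points of $B_n\setminus\bigcup\mathcal V_n$: first extend $p_{n-1}$ to force the negation of the statement for $n$, then extend further to decide $H_n$ and $\mathcal V_n$. Let $p_\omega$ be a lower bound, and let
$$E=X\setminus\bigcup\bigcup_n\mathcal V_n .$$
As $X\notin J$, also $E\notin J$, so $|E|>\kappa$ by (1). Replace $H_n$ by $H_0\cup\dots\cup H_n$; it still has size $<\kappa$ and still separates. For $x,x'\in E$ let $x\sim_nx'$ if $h(x)=h(x')$ for all $h\in H_n$. Then ${\sim_0}\supseteq{\sim_1}\supseteq\cdots$, and $\sim_n$ has at most $2^{\omega\cdot|H_n|}<\kappa$ classes if $H_n\neq\emptyset$, and one class otherwise. By the choice of $p_n$: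
$$p_\omega\ \text{forces that, for all } n,\ B_n\cap E\ \text{has at most one point in each } \sim_n\text{-class.} \tag{8}$$

**Step 3: a countable elementary submodel with a missing point.** The purpose is to find a countable model $N$ such that some point outside $N$ is $\sim_n$-equivalent, for every $n$, to a point of $N$. Let $\chi$ be a large regular cardinal, $\lhd$ a well-order of $H(\chi)$, $e^*\in E$, and consider the structure $\mathfrak A=(H(\chi),\in,\lhd)$ with constants for $P$, $p_\omega$, $\langle\dot B_n\rangle_n$, $E$, $\langle\sim_n\rangle_n$, $e^*$. Let $T$ be the countable set of all functions $t:H(\chi)^m\to H(\chi)$, $m<\omega$, that are definable in $\mathfrak A$ from its constants. It is closed under composition and, thanks to $\lhd$, contains Skolem functions for $\mathfrak A$. Let $\mathcal F=\{t_E:t\in T\}$, where $t_E(\vec e)=t(\vec e)$ if this is in $E$, and $t_E(\vec e)=e^*$ otherwise, for tuples $\vec e$ from $E$. By Lemma 13.1 there is a countable $\mathcal F$-closed $a\subset E$ with $\mathrm{cl}_*(a)\ne a$. Let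
$$N=\{t(\vec e):t\in T,\ \vec e\in a^{<\omega}\text{ of the right length}\}.$$
Then $N$ is countable, $a\subset N$, and $N\prec\mathfrak A$ by the Tarski–Vaught criterion. Moreover, $N\cap E=a$, because $t(\vec e)\in E$ implies $t(\vec e)=t_E(\vec e)\in a$. Fix $x\in E\setminus a$ and $y_n\in a$ with $y_n\sim_nx$ for all $n$.

**Step 4: proof of the Claim.** The idea is that conditions in $N$ already decide which point of a given class is in $B_n$, and that this point must be in $N$. Let $p_\omega=q_0\ge q_1\ge\cdots$ be conditions in $N$ that meet every element of $N$ that is a subset of $P$ dense below $p_\omega$; they exist since $N$ is countable and elementary. Let $q$ be a lower bound. As $X=\bigcup_nB_n$ is forced, there are $r\le q$ and $n$ with $r\Vdash x\in B_n$. Consider the set of all $q'\le p_\omega$ such that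

- either $q'$ forces that no $e\in E$ with $e\sim_ny_n$ is in $B_n$,
- or $q'\Vdash e\in B_n$ for some $e\in E$ with $e\sim_ny_n$.

It is dense below $p_\omega$, and it belongs to $N$, as it is definable from $n$, $y_n\in N$ and the constants. So some $q_k$ is in it. The first alternative for $q_k$ is impossible, since $r\le q_k$, $x\in E$, $x\sim_ny_n$ and $r\Vdash x\in B_n$. In the second alternative, since $q_k,y_n\in N$, by elementarity $e$ can be taken in $N\cap E=a$. Then $r$ forces $e,x\in B_n\cap E$, and $e\sim_ny_n\sim_nx$. By (8), $e=x$, which contradicts $x\notin a$. The Claim is proved. Fix $n$ and $p^*$ as in it.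

**Step 5: a discrete set in $X^2$ indexed by traces.** We now carry out the construction of Section 11. Let $\Sigma_k=\prod_{l<k}[\mathcal U_l]^{\le\omega}$. As $\kappa$ is a strong limit, $|\Sigma_k|<\kappa$. Let $S=\bigcup_k\Sigma_k$, and enumerate $S=\{s_i:i<\kappa'\}$ without repetition, level by level, with $\kappa'\le\kappa$; so $|i|<\kappa$ for every $i<\kappa'$. By recursion on $i$ we choose, for $s=s_i$, a condition $q_s$, points $x_s\ne x_s'$ and a continuous $h_s:X\to[0,1]$, in such a way that $D_i=\{(x_{s_j},x'_{s_j}):j<i\}$ is always discrete.

Let $s^-$ be $s$ without its last entry. Its condition $q_{s^-}$ has already been chosen, since $s^-$ is on an earlier level; if $s=\emptyset$, put $q_{s^-}:=p^*$. As $D_i$ is discrete, $\overline{D_i}$ is $\sigma$-compact, so a countable $\mathcal V_i\subset\mathcal U$ covers both projections of $\overline{D_i}$. Let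
$$\mathcal V=\mathcal V_i\cup\bigcup_{l<|s|}s(l),\qquad H=\{h_{s_j}:j<i\}.$$
The family $\mathcal V$ is countable and $|H|<\kappa$. By the Claim, applied below $q_{s^-}\le p^*$, there are $q_s\le q_{s^-}$ and $x_s\ne x_s'$ outside $\bigcup\mathcal V$, agreeing on all functions in $H$, with $q_s\Vdash x_s,x_s'\in B_n$. As $X$ is Tychonoff, choose $h_s$ with $h_s(x_s)=0$ and $h_s(x_s')=1$.

To see that the sets stay discrete, put
$$O_i=\{(u,v)\in X^2:h_{s_i}(u)<\tfrac12<h_{s_i}(v)\}.$$
Since $x_{s_i}\notin\bigcup\mathcal V_i\supset\pi_1(\overline{D_i})$, the open set $O_i\setminus\overline{D_i}$ is a neighborhood of $(x_{s_i},x'_{s_i})$. It contains no $(x_{s_j},x'_{s_j})$ with $j<i$, because these are in $D_i$; and it contains none with $j>i$, because $h_{s_i}(x_{s_j})=h_{s_i}(x'_{s_j})$. So, inductively, all $D_i$ are discrete, and so is $D=\{(x_s,x_s'):s\in S\}$.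

**Step 6: the contradiction along a branch.** By $(\ast)$, $\overline D$ is $\sigma$-compact, so $\pi_1(\overline D)\subset\bigcup\mathcal V^*$ for some countable $\mathcal V^*\subset\mathcal U$. Let $g(l)=\mathcal V^*\cap\mathcal U_l$; then $g\restriction k\in\Sigma_k$ for all $k$. The conditions $q_{g\restriction k}$, $k<\omega$, are decreasing, because $(g\restriction(k+1))^-=g\restriction k$. Let $q$ be a lower bound. It forces all $x_{g\restriction k}$ and $x'_{g\restriction k}$ into $B_n$. By (7), the sets $\{x_{g\restriction k}:k<\omega\}$ and $\{x'_{g\restriction k}:k<\omega\}$ have compact closures, so the sequence $(x_{g\restriction k},x'_{g\restriction k})_{k<\omega}$ has a cluster point $(z,z')$, which lies in $\overline D$.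

Now $z\in U$ for some $U\in\mathcal V^*$, say $U\in\mathcal U_l$, so $U\in g(l)$. As $(z,z')$ is a cluster point, $x_{g\restriction k}\in U$ for infinitely many $k$. But for $k>l$ the point $x_{g\restriction k}$ was chosen outside $\bigcup(g\restriction k)(l)=\bigcup g(l)\supset U$. This contradiction proves Theorem 14.1, and with it Theorem B. $\blacksquare$
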